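# Decycling the cube: $\phi(Q_n)=2^{n-1}-A(n,4)$

## Deleting a parity class, and testing $2^{n-1}$ for small $n$

The graph $Q_n$ of the $n$-dimensional cube has the binary words of length $n$ as its vertices, two words being adjacent when they differ in exactly one coordinate. How many vertices must we delete so that no cycle is left? A set $S$ of vertices of a graph $G$ is a *decycling set* if $G-S$ is acyclic, that is, a forest. The *decycling number* $\phi(G)$ is the minimum size of a decycling set.

Call a word even or odd according to the parity of its number of ones. Every edge joins an even word to an odd one, so $Q_n$ is bipartite with two parity classes of $2^{n-1}$ vertices each. If we delete one class, no edge is left, let alone a cycle. So the first guess is $\phi(Q_n)=2^{n-1}$.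

Test it. For $n=1$ the graph is a single edge, already a forest, so $\phi(Q_1)=0$, and the guess $1$ is wrong. For $n=2$ the graph is a 4-cycle, and deleting one vertex suffices, so $\phi(Q_2)=1$ and the guess $2$ is wrong. For $n=3$, delete only $011,101,110$, three of the four even words. The remaining even word $000$ is joined to $100,010,001$, and the odd word $111$ is isolated. What is left is a star and an isolated vertex, so $\phi(Q_3)\le 3<4$.

The guess fails because deleting a whole parity class is wasteful: we may put one word back. Perhaps we may put back several, if they are far apart. For $n=4$, delete the even words other than $0000$ and $1111$. What remains is the eight odd words, four of which are adjacent to $0000$ (those with one 1) and the other four to $1111$ (those with three 1's). This is two disjoint stars, so $\phi(Q_4)\le 6$.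

## Words at distance 4 and the bound $\phi(Q_n)\le 2^{n-1}-A(n,4)$

The Hamming distance $d(x,y)$ is the number of coordinates in which $x$ and $y$ differ, which is also their distance in the graph $Q_n$. Two words have the same parity exactly when their distance is even. Two words at distance 2 have exactly two common neighbors: if they differ in coordinates $a,b$, flip $a$ or flip $b$. Two words with a common neighbor are at distance $0$ or $2$.

**Definition ($A(n,d)$).** $A(n,d)$ is the maximum size of a nonempty set $C\subseteq\{0,1\}^n$ in which any two distinct words are at distance at least $d$. A one-word code counts.

So $A(n,4)=1$ for $n\le 3$, since no two words are at distance 4 there. Next, $A(4,4)=A(5,4)=2$. The pairs $0000,1111$ and $00000,11110$ show that two words are possible. Given three words of length $n$, each coordinate separates at most two of the three pairs, so the three distances add up to at most $2n\le 10<12$, and they cannot all be at least $4$.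

The examples suggest the corrected guess, and it is the truth.

**Theorem 1.** $\phi(Q_n)=2^{n-1}-A(n,4)$ for every integer $n\ge 1$.

This equality was conjectured by Pike in 2003; the problem is taken from "Error Correcting Codes Arising From Cubes", http://iom.num.edu.mn/journal/2012/6.pdf. The source records that it was known for $n\le 8$, where $\phi(Q_2),\dots,\phi(Q_8)=1,3,6,14,28,56,112$.

**Proof of the upper bound.** We put a whole optimal code back into a deleted parity class. For this the code must lie in one parity class, so we first arrange that.

**Step 1: move an optimal code into one parity class.** Take a code of size $A(n,4)$ with distances at least $4$. If $n=1$, replace it by the single word $0$. If $n\ge 2$, delete the last coordinate of each word. Distances drop by at most $1$, so they remain at least $3$, and distinct words remain distinct. Now append to each word a bit that makes it even. Distances do not decrease, so they are at least $3$; all words are even, so all distances are even, hence at least $4$. In either case we have a code $C$ of size $A(n,4)$ inside one parity class. Call that class $X$ and the other $Y$.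

**Step 2: check that $Y\cup C$ induces a forest.** Every edge inside $Y\cup C$ joins $C$ to $Y$. A word $y\in Y$ has at most one neighbor in $C$, since two neighbors of $y$ would be at distance $2$. A cycle in $Y\cup C$ would pass through some $y\in Y$ and give it two neighbors in $C$. So there is no cycle; the components are stars $K_{1,n}$ centered at the words of $C$, and isolated vertices. Hence $X\setminus C$ is a decycling set and
$$\phi(Q_n)\le 2^{n-1}-A(n,4).$$

The whole difficulty is the lower bound: why can no decycling set, of whatever shape, be smaller?

## What edge counting gives, and where it falls short

A forest with $m$ vertices and $c$ components has $m-c$ edges; in particular a graph with $m\ge1$ vertices and at least $m$ edges contains a cycle. The sensible first attempt is to count edges. For $U\subseteq V(Q_n)$ let $e(U)$ be the number of edges with both ends in $U$. Let $S$ be a decycling set and let the remaining forest have $c$ components. The cube has $n2^{n-1}$ edges, and $n|S|-e(S)$ of them meet $S$. The rest are the edges of the forest: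
$$n2^{n-1}-n|S|+e(S)=2^n-|S|-c .$$
Rearranged,
$$(n-1)|S|=(n-2)2^{n-1}+c+e(S). \tag{1}$$

For $n\ge 2$ we know $c\ge 1$ (a single vertex is always acyclic, so a minimum $S$ is not everything) and $e(S)\ge 0$. For $n=2$ this gives $|S|\ge 1$. For $n=3$ it gives $2|S|\ge 5$, so $|S|\ge 3$. For $n=4$ it gives $3|S|\ge 17$, so $|S|\ge 6$. Together with the constructions above, $\phi(Q_2),\phi(Q_3),\phi(Q_4)=1,3,6$, all in agreement with Theorem 1.

For $n=5$ we get $4|S|\ge 49$, so $|S|\ge 13$, while Theorem 1 says $16-2=14$. By (1), a decycling set of size $13$ would have $c+e(S)=4$, and the count contains nothing that forbids this. Counting sees only numbers of edges and components; no code appears in it. We have to bring the actual shape $X\setminus C$ into play.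

A second thought is to prove that every minimum decycling set is independent, which would be a step toward that shape. This is false already in $Q_3$. Take
$$S=\{000,001,111\}. \tag{2}$$
It leaves the path $011,010,110,100,101$ (consecutive words differ in one place, and the ends $011,101$ are at distance $2$), so $S$ is a decycling set of size $3=\phi(Q_3)$. Yet $S$ contains the edge $\{000,001\}$. So we cannot study an arbitrary minimum set as it stands; we must be allowed to change it.

## Pushing fibers to one parity class instead of one level

To change a set in the cube while keeping its size, a standard move is to fix a direction $i$ and rearrange the set within each edge of direction $i$. The familiar version pushes everything down: whenever exactly one end of such an edge is in the set, move it to the end with $i$-th coordinate $0$. This can destroy forests. In $Q_3$ take the independent set $\{000,011,101,110\}$ and push down in the last coordinate. The result is $\{000,010,100,110\}$, a 4-cycle. The trouble is that vertices from neighboring fibers, which were not adjacent because they sat at different levels, become adjacent when they are brought to the same level.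

The remedy is to push toward a parity class instead of a level. All the moved vertices then lie in one class of the bipartition, so no two of them are adjacent. Here is the set-up.

Let $X,Y$ be the two parity classes of $Q_n$, in either order. Let $F\subseteq V(Q_n)$, let $S=V(Q_n)\setminus F$, and fix a direction $i$. Deleting coordinate $i$ maps $V(Q_n)$ onto $V(Q_{n-1})$. The *fiber* over $p\in V(Q_{n-1})$, meaning the two words mapped to $p$, is an edge of direction $i$. It contains exactly one vertex of $X$, written $p^X$, and one of $Y$, written $p^Y$. Then
$$p^X \text{ is adjacent to } q^Y\iff p=q\ \text{ or }\ p,q \text{ are adjacent in } Q_{n-1}. \tag{3}$$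
Indeed, two adjacent vertices of $Q_n$ differ either in coordinate $i$, and then $p=q$, or in one other coordinate, and then $p,q$ are adjacent. Conversely, if $p=q$ we have the two ends of a fiber. If $p,q$ are adjacent, they have opposite parity in $Q_{n-1}$; since $p^X,q^Y$ also have opposite parity in $Q_n$, their $i$-th coordinates agree, so they differ in exactly one coordinate.

Partition $V(Q_{n-1})=M\sqcup L\sqcup E$, where the fiber over $p$ has $2$, $1$, $0$ vertices in $F$ according as $p\in M$, $p\in L$, $p\in E$. Write $E_i$ for $E$ when the direction matters. Since $|M|+|L|+|E|=2^{n-1}$,
$$|F|=2|M|+|L|=2^{n-1}+|M|-|E|,\qquad \sum_{i=1}^n|E_i|=e(S). \tag{4}$$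
The second identity holds because $E_i$ corresponds to the edges of direction $i$ with both ends in $S$.

**Definition (parity compression).** The compression of $F$ in direction $i$ is
$$F'=\{p^X:p\notin E\}\cup\{u^Y:u\in M\},$$
with complement
$$S'=V(Q_n)\setminus F'=\{p^X:p\in E\}\cup\{q^Y:q\notin M\}.$$

In words: full fibers stay full, empty fibers stay empty, and in a half-full fiber the vertex of $F$ is moved to the $X$-end. Each fiber keeps its number of vertices, so $|F'|=|F|$.

For $p\in E$ let $t_p$ be the number of neighbors of $p^X$ in $F'$. Every edge inside $S'$ has exactly one end in $X$, and that end is $p^X$ for some $p\in E$. Such a $p^X$ has $n$ neighbors, of which $n-t_p$ lie in $S'$. Hence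
$$e(S')=\sum_{p\in E}(n-t_p). \tag{5}$$

The important feature is what happens when $E=\emptyset$: then $F'=X\cup C$ with $C=\{u^Y:u\in M\}\subseteq Y$, exactly the shape of the construction. So we need a direction in which $S$ contains no edge.

Let us see both behaviors on the set $S$ in (2), with $X$ the even words. In direction $1$, name fibers by the last two coordinates. The fibers over $00$, $01$, $11$ each have one vertex in $F$ (namely $100$, $101$, $011$), and the fiber over $10$ is full. So $M=\{10\}$, $E=\emptyset$, and $F'=X\cup\{010\}$, $S'=\{100,001,111\}$, which is independent. In direction $3$, name fibers by the first two coordinates. Here $E=\{00\}$, $M=\{01,10\}$, $L=\{11\}$, and the vertex of $F$ over $11$ is $110$, already in $X$. So $F'=F$ and nothing has improved. The direction must be chosen with care, and a quantity must be found that goes down. By (4) the natural quantity is $e(S)$.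

## Parity compression keeps forests acyclic

**Lemma 1.** If $F$ induces a forest, then so does $F'$.

Here is the picture. In the forest induced by $F$, drop the edges between vertices over $L$ and contract each full fiber to a point; what remains is a forest. The graph induced by $F'$ is this forest with one pendant vertex attached at each contracted point: by (3), $p^X$ with $p\in L$ and $u^Y$ with $u\in M$ are adjacent exactly when $p,u$ are, and we shall see that the $p^X$ with $p\in M$ are the pendant vertices. The proof below puts this as a count.

**Step 1: dispose of the $X$-vertices over $M$.** The set $M$ is independent in $Q_{n-1}$: if $u,v\in M$ were adjacent, the two full fibers over them would form a 4-cycle in $F$. Now let $p\in M$. By (3), the neighbors of $p^X$ in $F'$ are the $q^Y$ with $q\in M$ and $q=p$ or $q$ adjacent to $p$. As $M$ is independent, only $q=p$ occurs. So $p^X$ has degree $1$ in $F'$ and lies on no cycle.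

**Step 2: describe a hypothetical cycle in $F'$.** Edges of $F'$ join $X$ to $Y$, so a cycle alternates between the classes. Its $Y$-vertices lie over $M$ by the definition of $F'$, and its $X$-vertices lie over $L$ by Step 1. So it has the form
$$u_1^Y,\ p_1^X,\ u_2^Y,\ p_2^X,\ \dots,\ u_k^Y,\ p_k^X$$
with $k\ge 2$, distinct $u_j\in M$ and distinct $p_j\in L$. By (3), and because $M\cap L=\emptyset$, the vertex $p_j$ is adjacent in $Q_{n-1}$ to $u_j$ and to $u_{j+1}$, indices mod $k$.

**Step 3: transport the cycle back to $F$.** Let $p_j^*$ be the unique vertex of $F$ over $p_j$; it may be $p_j^X$ or $p_j^Y$. Both vertices over $u_j$ are in $F$, and the one with the same $i$-th coordinate as $p_j^*$ is adjacent to $p_j^*$. The same holds for $u_{j+1}$.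

**Step 4: count.** Consider the $2k$ vertices over $u_1,\dots,u_k$ together with $p_1^*,\dots,p_k^*$. These are $3k$ distinct vertices of $F$. They span the $k$ fiber edges over $u_1,\dots,u_k$ and, for each $j$, two edges from $p_j^*$. The two edges at $p_j^*$ are distinct because they lead to the fibers over $u_j\neq u_{j+1}$ (here $k\ge2$). Edges at different $p_j^*$ are distinct because each contains exactly one of the $p^*$'s, and none of them is a fiber edge. So there are at least $k+2k=3k$ edges on $3k$ vertices. Such a graph contains a cycle, which contradicts that $F$ induces a forest. $\square$

## The edges inside $S$ and the lower bound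

**Proof of the lower bound in Theorem 1.** Among all minimum decycling sets of $Q_n$ choose $S$ with $e(S)$ as small as possible, and let $F=V(Q_n)\setminus S$.

**Step 1: show that $e(S)=0$, by compressing in a sparse direction.** Suppose $e(S)>0$. By (4) the $n$ numbers $|E_i|$ add up to $e(S)$, so there is a direction $i$ with
$$n|E_i|\le e(S).$$
Compress in this direction. By Lemma 1, $F'$ induces a forest, so $S'$ is a decycling set; and $|S'|=|S|$, so it is a minimum one.

If $E_i=\emptyset$, then (5) gives $e(S')=0<e(S)$, against the choice of $S$.

Suppose $E_i\ne\emptyset$. Formula (5) alone gives $e(S')\le n|E_i|\le e(S)$, which is not yet a contradiction. We gain the rest from minimality of $|S'|$. Let $p\in E_i$, so $p^X\in S'$. If $t_p\le 1$, then $p^X$ has at most one neighbor in $F'$, so adding it to $F'$ creates no cycle; then $S'\setminus\{p^X\}$ would be a smaller decycling set, which is impossible. Hence $t_p\ge 2$ for every $p\in E_i$, and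
$$e(S')\le (n-2)|E_i|<n|E_i|\le e(S),$$
again against the choice of $S$. So $e(S)=0$.

**Step 2: reach the shape $X\cup C$.** Since $e(S)=0$, (4) gives $E_i=\emptyset$ for every $i$. Compress in any direction. Then $F'=X\cup C$ with $C\subseteq Y$, and by Lemma 1 it induces a forest.

**Step 3: show that $C$ is a code with distances at least $4$.** Two distinct words of $C$ have the same parity, so their distance is even. If it were $2$, their two common neighbors would lie in $X\subseteq F'$ and give a 4-cycle in $F'$. So distinct words of $C$ are at distance at least $4$, and $|C|\le A(n,4)$; if $C=\emptyset$ this is trivial. Therefore
$$\phi(Q_n)=|S|=|S'|=2^n-|F'|=2^{n-1}-|C|\ge 2^{n-1}-A(n,4).$$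
With the upper bound this proves Theorem 1. $\blacksquare$

Steps 2 and 3 use only that $S$ is a minimum decycling set with no edge inside. So they show directly that an independent minimum decycling set forces the equality of Theorem 1. Conversely, the equality makes the independent set $X\setminus C$ of the upper bound a minimum one. This equivalence is among the facts listed with the problem. By Theorem 1, a minimum decycling set inside one parity class always exists, although (2) shows that not every minimum set is independent.

**Example ($n=2^r$, $r\ge 2$).** Here $A(n,4)=2^{n-1}/n$, so $\phi(Q_n)=2^{n-1}(1-1/n)$. For the upper bound on $A(n,4)$, move an optimal code into one parity class as in Step 1 of the upper bound. The neighborhoods of the codewords are then disjoint $n$-sets in the other class, which has $2^{n-1}$ elements. The bound is attained by the extended Hamming code: index the $n$ coordinates by the vectors $a\in\mathbb F_2^r$ and take all $x$ with $\sum_a x_a=0$ and $\sum_a x_a\,a=0$. These are $r+1$ linear conditions, independent because the vectors $(1,a)$ span $\mathbb F_2^{r+1}$, so there are $2^{n-r-1}=2^{n-1}/n$ words. Every word has even weight. A word of weight $2$ supported on $a\ne b$ would give $a+b=0$, so $a=b$, which is false. So nonzero words have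 weight at least $4$, and by linearity distances are at least $4$.

## Sparse sets in place of forests

Look again at what was used. In the main step, $t_p\ge 1$ would have been enough, since $(n-1)|E_i|<n|E_i|$. The forest property entered through Lemma 1, which was an edge count, and through the final reading of $X\cup C$. So the argument can be run for other edge-count conditions.

**Definition (sparse set).** Let $0\le\theta\le 1$ and $\kappa\in\mathbb R$ with $\theta+\kappa\ge 0$. A set $F\subseteq V(Q_n)$ is *$(\theta,\kappa)$-sparse* if $e(H)\le\theta|H|+\kappa$ for every nonempty $H\subseteq F$.

For $(\theta,\kappa)=(0,0)$ these are the independent sets. For $(1,-1)$ the condition reads $e(H)\le|H|-1$, and these are exactly the sets that induce forests: every nonempty subset of a forest satisfies it, and the vertex set of a cycle violates it. The empty set is always sparse, and so is each one-vertex set, because $0\le\theta+\kappa$.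

**Theorem 2.** For every $n\ge 1$ and all such $\theta,\kappa$, the maximum size of a $(\theta,\kappa)$-sparse set in $Q_n$ is attained by a set containing a whole parity class of $Q_n$.

**Lemma 2.** If $F$ is $(\theta,\kappa)$-sparse, then so is $F'$.

**Proof.** Let $\emptyset\ne H'\subseteq F'$. We must bound $e(H')-\theta|H'|$ by $\kappa$, and we do this by comparing $H'$ with a subset of $F$.

**Step 1: complete the fibers over $M$.** For each $u\in M$ with exactly one of $u^X,u^Y$ in $H'$, add the other one, which lies in $F'$. Call the result $H''$. Each addition adds one vertex and at least one edge, the fiber edge, so it changes $e-\theta|\cdot|$ by at least $1-\theta\ge 0$. Hence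
$$e(H')-\theta|H'|\le e(H'')-\theta|H''|.$$

**Step 2: count the edges of $H''$.** All $Y$-vertices of $F'$ lie over $M$, and over $L$ the set $F'$ has only $X$-vertices. So $H''$ consists of the full fibers over some $U\subseteq M$ and the vertices $p^X$ for $p$ in some $P\subseteq L$. Let $e_{n-1}(U)$ be the number of edges of $Q_{n-1}$ inside $U$, and $e_{n-1}(U,P)$ the number of edges between $U$ and $P$. By (3) an edge of $H''$ is a pair $p^X,q^Y$ with $q\in U$, $p\in U\cup P$, and $p=q$ or $p,q$ adjacent. The pairs with $p=q$ number $|U|$. The pairs with $p\ne q$ both in $U$ number $2e_{n-1}(U)$, as each edge inside $U$ can be read in two orders. The pairs with $p\in P$ number $e_{n-1}(U,P)$. So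
$$e(H'')=|U|+2e_{n-1}(U)+e_{n-1}(U,P).$$

**Step 3: compare with $F$.** Let $H\subseteq F$ consist of the full fibers over $U$ and the $F$-vertices over $P$. Then $|H|=|H''|$, and $H$ is nonempty. The full fibers over $U$ again span $|U|+2e_{n-1}(U)$ edges. For each edge $pu$ of $Q_{n-1}$ with $p\in P$, $u\in U$, the $F$-vertex over $p$ is adjacent to exactly one vertex over $u$, the one with the same $i$-th coordinate. So
$$e(H)=|U|+2e_{n-1}(U)+e_{n-1}(U,P)+(\text{number of edges among the }F\text{-vertices over }P)\ge e(H'').$$
Since $F$ is sparse,
$$e(H')-\theta|H'|\le e(H'')-\theta|H''|\le e(H)-\theta|H|\le\kappa.\qquad\square$$

**Proof of Theorem 2.** Among the maximum $(\theta,\kappa)$-sparse sets choose $F$ with $e(S)$ minimal, where $S=V(Q_n)\setminus F$.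

**Step 1: show that an isolated vertex can always be added.** Let $G$ be sparse and let $v\notin G$ have no neighbor in $G$. Let $H\subseteq G\cup\{v\}$ contain $v$. If $H=\{v\}$, then $e(H)=0\le\theta+\kappa$. Otherwise $e(H)=e(H\setminus\{v\})\le\theta(|H|-1)+\kappa\le\theta|H|+\kappa$, as $\theta\ge0$. So $G\cup\{v\}$ is sparse.

**Step 2: show that $e(S)=0$.** Suppose $e(S)>0$. By (4) take $i$ with $n|E_i|\le e(S)$ and compress. By Lemma 2 and $|F'|=|F|$, the set $F'$ is again a maximum sparse set. If $E_i=\emptyset$, then $e(S')=0<e(S)$ by (5), a contradiction. Otherwise $t_p\ge 1$ for every $p\in E_i$, since $t_p=0$ would let us add $p^X$ to $F'$ by Step 1, against maximality. By (5),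
$$e(S')\le(n-1)|E_i|<n|E_i|\le e(S),$$
a contradiction.

**Step 3: compress once more.** Now all $E_i$ are empty, so compressing in any direction gives, by Lemma 2, a maximum sparse set $F'\supseteq X$. $\blacksquare$

Note that $X$ may be taken to be either parity class.

## Forests with bounded components: a jump at $n+1$

**Corollary 3.** Let $f_k(n)$ be the maximum order of an induced forest of $Q_n$ all of whose components have at most $k$ vertices. Then
$$f_k(n)=\begin{cases}2^{n-1}, & 1\le k\le n,\\ 2^{n-1}+A(n,4), & k\ge n+1.\end{cases}$$
In particular, every induced forest of $Q_n$ with more than $2^{n-1}$ vertices has a component with at least $n+1$ vertices, and $n+1$ is best possible.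

For $n=3$ this says that an induced forest with five vertices has a component of order at least $4$. The star plus isolated vertex from the beginning has one of order exactly $4$; the path left by (2) has one of order $5$.

**Step 1: express the condition as sparsity.** We claim that $F$ induces a forest with all components of order at most $k$ if and only if $F$ is $(1-\frac1k,0)$-sparse. These parameters are allowed in Theorem 2. Note that $v-1\le(1-\frac1k)v$ is equivalent to $v\le k$. If $F$ is such a forest and $H\subseteq F$ is nonempty, each component of $H$ is a tree with $v\le k$ vertices and $v-1\le(1-\frac1k)v$ edges; summing over components gives $e(H)\le(1-\frac1k)|H|$. Conversely, let $F$ be sparse. The vertex set of a cycle of length $v$ spans at least $v>(1-\frac1k)v$ edges, so $F$ contains no cycle. A tree component with $v>k$ vertices has $v-1>(1-\frac1k)v$ edges, so there is none.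

**Step 2: apply Theorem 2.** Some maximum $F$ has the form $X\cup C$ with $C\subseteq Y$. If $k\le n$, then $C=\emptyset$: a word of $C$ together with its $n$ neighbors, all in $X$, lies in a component of order at least $n+1>k$. So $f_k(n)=|X|=2^{n-1}$. If $k\ge n+1$, the forest condition forces distinct words of $C$ to be at distance at least $4$, exactly as in Step 3 of the lower bound in Theorem 1. So $f_k(n)\le 2^{n-1}+A(n,4)$. The forest from the upper bound in Theorem 1 has this many vertices, and its components are isolated vertices and stars $K_{1,n}$ of order $n+1\le k$. So equality holds.

**Step 3: the last sentence.** The case $k=n$ says that a forest with more than $2^{n-1}$ vertices has a component of order at least $n+1$. The case $k=n+1$ gives a forest with $2^{n-1}+A(n,4)>2^{n-1}$ vertices and no larger component. $\square$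

## At most one cycle per component

**Corollary 4.** The maximum order of an induced subgraph of $Q_n$ in which every component has at most one cycle equals $2^{n-1}+A^*(n)$. Here $A^*(n)$ is the maximum size of a set $C$ of words of the same parity in which each word is at distance $2$ from at most one other word of $C$.

For $n=2$ the words $00,11$ give $A^*(2)=2$, and $2+2=4$ is right, as $Q_2$ is itself a single cycle. For $n=3$ the four even words are pairwise at distance $2$, and so are the four odd words, so $A^*(3)=2$.

**Step 1: express the condition as $(1,0)$-sparsity.** A connected graph with $v$ vertices has a spanning tree with $v-1$ edges, and each further edge lies on a cycle formed with tree edges, different cycles for different edges. So a connected graph with at most one cycle has at most $v$ edges. Conversely, a connected graph with at most $v$ edges is a tree or a tree plus one edge, so it has at most one cycle. Now suppose every component of $F$ has at most one cycle, and let $H\subseteq F$ be nonempty. Every component of $H$ lies in a component of $F$, so it has at most one cycle and at most as many edges as vertices; summing gives $e(H)\le|H|$. If instead some component of $F$ has more than one cycle, its vertex set $H$ has $e(H)\ge|H|+1$. So the condition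 is exactly $(1,0)$-sparsity, and by Theorem 2 we may take a maximum $F$ of the form $X\cup C$ with $C\subseteq Y$.

**Step 2: show that each word of $C$ has at most one other word of $C$ at distance $2$.** Suppose $u\in C$ has two other words $v,w\in C$ at distance $2$. Then $d(v,w)$ is even, positive and at most $4$. Write $x+e_a$ for the word $x$ with coordinate $a$ flipped.

If $d(v,w)=4$, then $v=u+e_a+e_b$ and $w=u+e_c+e_d$ with $a,b,c,d$ distinct. The common neighbors of $u,v$ are $u+e_a,u+e_b$, and those of $u,w$ are $u+e_c,u+e_d$. All four lie in $X$. The three words and these four vertices are $7$ vertices of $F$ spanning at least $8$ edges, which violates sparsity.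

If $d(v,w)=2$, then $v$ and $w$ arise from $u$ by flipping two pairs of coordinates that share exactly one element, say $v=u+e_a+e_b$ and $w=u+e_a+e_c$. Put $z=u+e_a$, so that $u,v,w$ are $z+e_a,z+e_b,z+e_c$. The vertices $z$, $z+e_a+e_b$, $z+e_a+e_c$, $z+e_b+e_c$ lie in $X$. The first is adjacent to all three words, and each of the other three is adjacent to two of them. So we have $7$ vertices of $F$ spanning $3+6=9$ edges, which again violates sparsity.

Hence $C$ has the property in the definition of $A^*(n)$, and the maximum order is at most $2^{n-1}+A^*(n)$.

**Step 3: show that every such $C$ works.** Let $C\subseteq Y$ have the property. All edges of $X\cup C$ join $C$ to $X$, and two distinct words of $C$ with a common neighbor in $X$ are at distance $2$. Along a path inside a component, consecutive words of $C$ are therefore at distance $2$. Each word has at most one such partner, so each component contains at most two words of $C$. A component with two words of $C$ consists of these two words and their neighbors. They share exactly two neighbors, so the component has $2+(2n-2)=2n$ vertices, and it has $2n$ edges, namely $n$ at each word. A connected graph with equally many vertices and edges is a tree plus one edge, so it has exactly one cycle. The other components are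 stars or isolated vertices. So $X\cup C$ is admissible.

Finally, flipping one fixed coordinate exchanges the two parity classes and preserves distances, so the maximum of $|C|$ over such $C\subseteq Y$ is $A^*(n)$. The maximum order is thus exactly $2^{n-1}+A^*(n)$. $\square$
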